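# Certain patterns in multiwords: why $\mathrm{CERTAIN}(w)$ is aperiodic

## 1. Repeating a block, tested on the patterns $a$, $a^n$ and $ab$

Take a text in which some letters are uncertain: at each position we only know a nonempty set of possible letters. Take one fixed pattern $w$, and ask whether $w$ must occur in the text, however the uncertainty is resolved. Now let the text contain a block $U$ repeated $j$ times. How can the answer depend on $j$? The answer that one would first guess is that it stops depending on $j$ once $j$ is large: it may change a few times while $j$ is small, but it does not go on alternating forever. We make this precise and then test it.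

**Definition (multiword, certain pattern).** Let $\Sigma$ be a finite alphabet and $\widehat\Sigma$ the set of its nonempty subsets. A multiword is a word $M=A_1A_2\cdots A_r\in\widehat\Sigma^*$, and
$$\mathrm{words}(M)=\{a_1a_2\cdots a_r : a_i\in A_i\text{ for all }i\}.$$
For $w\in\Sigma^+$ we say that $w$ is certain in $M$, written $M\Vdash_{\rm certain}w$, if $w$ is a factor (contiguous subword) of every word in $\mathrm{words}(M)$. We put $\mathrm{CERTAIN}(w)=\{M\in\widehat\Sigma^*: M\Vdash_{\rm certain}w\}$, a language over the alphabet $\widehat\Sigma$.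

For example, if $M=\{a\}\{a,b\}\{b\}$ then $\mathrm{words}(M)=\{aab,abb\}$. Both words contain $ab$, so $ab$ is certain in $M$, although at no fixed place.

**Definition (aperiodic).** A language $L$ over an alphabet $\Gamma$ is aperiodic if there is $k>0$ such that for all $p,u,q\in\Gamma^*$
$$p\,u^k q\in L\iff p\,u^{k+1}q\in L .$$

The set of words containing a given letter is aperiodic with $k=1$, because $puq$ and $pu^2q$ contain the same letters. The set of words of even length is not aperiodic: with $p,q$ empty and $u$ a single letter, exactly one of $u^k$, $u^{k+1}$ has even length, for every $k$.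

The question is taken from "A Variant of Pattern Matching for Multiwords". It is known that $\mathrm{CERTAIN}(w)$ is regular, and that if $a\in\Sigma$ and $w$ is a word over $\Sigma\setminus\{a\}$, then $\mathrm{CERTAIN}(a\cdot w)$ and $\mathrm{CERTAIN}(w\cdot a)$ are aperiodic. We ask whether $\mathrm{CERTAIN}(w)$ is aperiodic for **every** $w\in\Sigma^+$, and the guess is yes. In each test below we may take $U$ nonempty, since otherwise $PU^jQ$ does not depend on $j$.

*The pattern $a$.* It is certain in $M$ iff some position of $M$ is exactly $\{a\}$; otherwise we choose another letter everywhere. So for $j\ge1$ the answer for $PU^jQ$ does not depend on $j$, and $k=1$ works.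

*The pattern $a^n$.* Choose a letter other than $a$ wherever possible. This shows that $a^n$ is certain in $M$ iff $M$ has $n$ consecutive positions equal to $\{a\}$. If all positions of $U$ are $\{a\}$, then $PU^jQ$ is in the language for all $j\ge n$. If not, a run of $\{a\}$'s in $PU^jQ$, $j\ge 2$, contains no full copy of $U$, so it lies inside $PU$, $UU$ or $UQ$, and all of these occur already in $PU^2Q$. So $k=\max(n,2)$ works. On the other hand every valid $k$ satisfies $k\ge n$: if $0<k<n$, take $P=\{a\}^{n-1-k}$, $U=\{a\}$ and $Q$ empty. Then $PU^k=\{a\}^{n-1}$ is not in the language, and $PU^{k+1}=\{a\}^n$ is.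

*The pattern $ab$ with $a\ne b$.* It is certain in $M$ iff there are positions $i<i'$ with $A_i=\{a\}$, $A_{i'}=\{b\}$ and $A_x\subseteq\{a,b\}$ for $i<x<i'$. If such positions exist, a choice goes from $a$ to $b$ using only the letters $a,b$, so it contains $ab$. If not, choose a letter outside $\{a,b\}$ wherever possible. In each maximal stretch of subsets of $\{a,b\}$, all positions $\{b\}$ precede all positions $\{a\}$, so we may choose $b$ up to the last $\{b\}$ and $a$ afterwards, which avoids $ab$. Now look at $PU^jQ$ with $j\ge2$. If some position of $U$ is not a subset of $\{a,b\}$, a pair $i<i'$ as above encloses no full copy of $U$, so it lies in $PU$, $UU$ or $UQ$, as before. If all positions of $U$ are subsets of $\{a,b\}$, the blocks $U$ between $i$ and $i'$ put no condition on $j$, and if $U$ contains both $\{a\}$ and $\{b\}$, then $UU$ already contains an $\{a\}$ before a $\{b\}$. So $k=2$ works. It cannot be lowered to $1$: for $U=\{b\}\{a\}$ and $P,Q$ empty, $ab$ is not certain in $U$ but is certain in $U^2$.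

The guess survives these tests, and it is correct. Throughout, $n=|w|$.

**Theorem C.** With $k=2^{n^2}$, for all $P,U,Q\in\widehat\Sigma^*$:
$$PU^kQ\Vdash_{\rm certain}w\iff PU^{k+1}Q\Vdash_{\rm certain}w .$$
Hence $\mathrm{CERTAIN}(w)$ is aperiodic, for every finite alphabet $\Sigma$ and every $w\in\Sigma^+$.

## 2. Two patterns at once can count parity

Before the proof, here is a reason to distrust the guess. Let $\Sigma=\{0,1\}$, and let $L$ be the set of multiwords $M$ such that every word in $\mathrm{words}(M)$ contains $00$ or $11$. Take $P=Q=\{0\}$ and $U=\{0,1\}$. A word of $\mathrm{words}(PU^jQ)$ avoiding both patterns is alternating, has length $j+2$, and begins and ends with $0$. It exists iff $j$ is odd. So $PU^jQ\in L$ iff $j$ is even, and $L$ is not aperiodic.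

So any proof of Theorem C has to use, somewhere, that there is only one pattern.

## 3. Pumping with the Knuth–Morris–Pratt automaton, and the step $\ell$

We say that a word *avoids* $w$ if $w$ is not a factor of it. For fixed $P,U,Q$ put
$$N=\{j\ge0: PU^jQ\not\Vdash_{\rm certain}w\}.$$
So $j\in N$ iff some word in $\mathrm{words}(PU^jQ)$ avoids $w$.

Recall the Knuth–Morris–Pratt automaton of $w$. Its state after reading a word $z$ is the length of the longest prefix of $w$ that is a suffix of $z$; the run dies when $w$ is completed. So the living states are $0,\dots,n-1$. It is deterministic: if $z$ leads to state $s$, then a nonempty prefix of $w$ that is a suffix of $zx$ ($x$ a letter) consists of a prefix of $w$ that is a suffix of $z$, hence of $w_1\cdots w_s$, followed by $x$. So the new state is determined by $s$ and $x$. A word avoids $w$ iff its run from $0$ survives. For $w=aba$, reading $ab$ leads to state $2$; then $b$ leads to state $0$, and $a$ kills the run.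

The first approach of a sensible person is to pump. Let $m=|U|\ge1$ and suppose that $N$ has an element $j\ge n$. Let $z=p\,u_1\cdots u_j\,q$ avoid $w$, with $p\in\mathrm{words}(P)$, $u_i\in\mathrm{words}(U)$, $q\in\mathrm{words}(Q)$. The $j+1>n$ states reached after $p\,u_1\cdots u_i$, $0\le i\le j$, cannot all be different. Let those for $i<i'$ coincide, put $\ell=i'-i$ and $y=u_{i+1}\cdots u_{i'}$, so that $|y|=\ell m$. Since $y$ runs from a state back to itself,
$$p\,u_1\cdots u_i\,y^s\,u_{i'+1}\cdots u_j\,q\ \text{ avoids }w\text{ for all }s\ge0. \tag{1}$$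
Therefore $j+(s-1)\ell\in N$ for all $s\ge0$.

Here the approach stops: it controls $N$ along one residue class modulo $\ell$ only, and we need all residue classes. Nothing so far used that there is one pattern. The same argument applies in Section 2, with an automaton for two patterns; there every loop $y$ is alternating, $\ell$ is even, and no argument can reach the other residue class.

To leave the residue class we would like the avoiding word to slip, that is, to lose or gain one copy of $U$ somewhere inside a long power of $y$. Write $v$ for the bi-infinite word $\cdots yyy\cdots$. To lose a copy of $U$ means to pass from $v$ to its translate $x\mapsto v(x+m)$ at some place without creating $w$.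

**Notation.** A bi-infinite word is a map $\mathbb Z\to\Sigma$. For bi-infinite $v,v'$ and $t\in\mathbb Z$, let $v|_tv'$ be the word equal to $v$ on $(-\infty,t]$ and to $v'$ on $[t+1,\infty)$. A word $z$ has period $p\ge1$ if $z_i=z_{i+p}$ whenever both indices are in its domain.

**Theorem A (Switching).** Let $v,v'$ be bi-infinite words with a common period $T\ge1$, both avoiding $w$. Then for some $t\in\mathbb Z$, at least one of $v|_tv'$, $v'|_tv$ avoids $w$.

Three small examples show what this says.

* Let $w=00$, $v=\cdots0101\cdots$ and let $v'$ be $v$ translated by $1$. If $v(t)=1$ then $v|_tv'$ has the factor $11$ at the switch and avoids $00$.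
* Let $w=01$, let $v$ be constant $0$ and $v'$ constant $1$. Every $v|_tv'$ contains $01$, but every $v'|_tv=\cdots1100\cdots$ avoids it. So one really needs the choice between the two directions.
* For the two patterns $00$, $11$, and $v,v'$ as in the first example, the analogous statement is false. The switched word $v|_tv'$ has at $t,t+1$ the letters $v(t)$ and $v'(t+1)=v(t+2)=v(t)$, so it contains $00$ or $11$ for every $t$; the same holds for $v'|_tv$.

In the next section we derive Theorem C from Theorem A. The rest of the notes proves Theorem A.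

## 4. Slipping by one copy of $U$: from Theorem A to Theorem C

**Theorem B.** For all multiwords $P,U,Q$ the set $N=\{j\ge 0: P U^jQ\not\Vdash_{\rm certain} w\}$ is finite or cofinite.

*Proof of Theorem B, assuming Theorem A.* If $U$ is empty, then $N$ is empty or all of $\{0,1,2,\dots\}$. Let $U=A_1\cdots A_m$ with $m\ge1$. If $N\subseteq[0,n-1]$, it is finite. Otherwise pick $j\in N$ with $j\ge n$ and take $p,u_1,\dots,u_j,q,i,i',\ell,y$ as in Section 3, so that (1) holds.

**Step 1: one slip.** The aim is to find one avoiding word that passes from the loop to a translate of it by $\pm m$. Let $v$ be the bi-infinite word of period $\ell m$ with $v(1)\cdots v(\ell m)=y$, and put $v^{(a)}(x)=v(x+am)$ for $a\in\mathbb Z$. Each factor of $v$ of length $n$ is a factor of some $y^s$, so $v$ avoids $w$ by (1), and so do its translates $v^{(a)}$. Moreover, since $y\in\mathrm{words}(U^\ell)$,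
$$v^{(a)}(x)\in A_{((x-1)\bmod m)+1}\qquad\text{for all }a,x. \tag{2}$$
Apply Theorem A to $v$ and $v^{(1)}$, with common period $\ell m$. For some $t$, either $v|_tv^{(1)}$ or $v^{(1)}|_tv$ avoids $w$. In the second case consider the translate $x\mapsto(v^{(1)}|_tv)(x-m)$. For $x\le t+m$ it equals $v^{(1)}(x-m)=v(x)$, and for $x>t+m$ it equals $v(x-m)=v^{(-1)}(x)$. So it is $v|_{t+m}v^{(-1)}$, and it avoids $w$. Hence, for some $\varepsilon\in\{1,-1\}$ and some (possibly new) $t$,
$$g:=v|_tv^{(\varepsilon)}\quad\text{avoids }w.$$

**Step 2: $\lambda$ slips, far apart.** The aim is to repeat the slip $\lambda\ge1$ times. For $\mu\ge1$ and $\kappa\in\mathbb Z$ put $t_\mu=t-(\mu-1)\varepsilon m+\kappa\ell m$. The word $v^{((\mu-1)\varepsilon)}|_{t_\mu}v^{(\mu\varepsilon)}$ is the translate $x\mapsto g(x+(\mu-1)\varepsilon m-\kappa\ell m)$ of $g$. Indeed the argument of $g$ is $\le t$ iff $x\le t_\mu$, and the term $\kappa\ell m$ does not matter because $v$ has period $\ell m$. So this word avoids $w$. Choosing $\kappa$ separately for each $\mu$, fix $t_1,\dots,t_\lambda$ of this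 form with $t_{\mu+1}-t_\mu\ge n$. Let $G$ be $v$ on $(-\infty,t_1]$, $v^{(\mu\varepsilon)}$ on $(t_\mu,t_{\mu+1}]$ for $1\le\mu<\lambda$, and $v^{(\lambda\varepsilon)}$ on $(t_\lambda,\infty)$. A factor of length $n$ cannot contain both $t_\mu$ and $t_{\mu+1}+1$, so it crosses at most one switching point. Hence it is a factor of one of the avoiding words $v^{((\mu-1)\varepsilon)}|_{t_\mu}v^{(\mu\varepsilon)}$ or of some $v^{(a)}$. So $G$ avoids $w$.

**Step 3: cut and glue.** The aim is to put a finite piece of $G$ in the place of the power of $y$ in (1). Fix $c$ with $-c\ell m\le t_1-n$, and let $s$ be so large that $s\ell m-\lambda\varepsilon m\ge t_\lambda+n$. Let $G_0$ be the restriction of $G$ to $[-c\ell m+1,\ s\ell m-\lambda\varepsilon m]$. Its length is $m\big((s+c)\ell-\lambda\varepsilon\big)$, it starts at a position congruent to $1$ modulo $m$, and by (2) its letters lie in the right sets. So $G_0\in\mathrm{words}(U^{(s+c)\ell-\lambda\varepsilon})$. It begins with at least $n$ letters of $v$, starting at the beginning of a block $y$. It ends with at least $n$ letters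 of $v^{(\lambda\varepsilon)}$, the last one being $v^{(\lambda\varepsilon)}(s\ell m-\lambda\varepsilon m)=v(s\ell m)$, the end of a block $y$. Consider
$$Z=p\,u_1\cdots u_i\,G_0\,u_{i'+1}\cdots u_j\,q .$$
A factor of $Z$ of length $n$ that uses a letter before $G_0$ uses at most $n-1$ letters of $G_0$, from its left end. So it lies in the part of $Z$ up to position $t_1$ of $G_0$, which is a prefix of some $p\,u_1\cdots u_iy^{s'}$. This avoids $w$, being a prefix of a word in (1). Symmetrically, a factor that uses a letter after $G_0$ lies in the part after position $t_\lambda$ of $G_0$, which is a suffix of some $y^{s'}u_{i'+1}\cdots u_jq$ and avoids $w$ by (1). All other factors lie in $G_0$, which avoids $w$. So $Z$ avoids $w$.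

**Step 4: count the copies of $U$.** The aim is to see which residues we reached. The number of copies of $U$ in $Z$ is
$$i+(s+c)\ell-\lambda\varepsilon+(j-i')=j-\lambda\varepsilon+(s+c-1)\ell .$$
So for each $\lambda\ge1$, and for $\lambda=0$ by (1), we have $j-\lambda\varepsilon+s'\ell\in N$ for all large $s'$. The values $\lambda=0,1,\dots,\ell-1$ give all residues modulo $\ell$. Hence $N$ is cofinite. $\square$

For a concrete slip take $w=00$, $U=\{0,1\}$, $y=01$, so $m=1$, $\ell=2$ and $v(1)v(2)=01$. The switch at $t=2$ with $\varepsilon=1$ gives $g=\cdots0101|1010\cdots$. On positions $1,\dots,5$ we read $01101$: it starts and ends like a power of $01$, avoids $00$, and has odd length.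

*Proof of Theorem C.* The aim is to turn "eventually constant" into "constant from a $k$ that depends only on $n$". Given $U$, let $E$ be the $n\times n$ Boolean matrix, indexed by the states $0,\dots,n-1$, with $E_{s,s'}=1$ iff some $u\in\mathrm{words}(U)$ leads from $s$ to $s'$ without dying. Then $(E^j)_{s,s'}=1$ iff some word of $\mathrm{words}(U^j)$ leads from $s$ to $s'$ without dying. So $j\in N$ iff $(E^j)_{s,s'}=1$ for some $s$ reachable from $0$ by a surviving word of $\mathrm{words}(P)$ and some $s'$ from which some word of $\mathrm{words}(Q)$ survives.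

There are $2^{n^2}$ Boolean $n\times n$ matrices, so two of $E^1,\dots,E^{2^{n^2}+1}$ coincide, say $E^i=E^{i+c}$ with $1\le i\le2^{n^2}=k$ and $c\ge1$. Hence $E^{j+c}=E^j$ for all $j\ge k$, and for $j\ge k$ the membership of $j$ in $N$ depends only on $j$ modulo $c$. By Theorem B it is eventually constant. Being periodic on $j\ge k$ and eventually constant, it is constant for $j\ge k$. In particular $k\in N$ iff $k+1\in N$, for all $P,U,Q$, and $k=2^{n^2}$ depends only on $|w|$. $\square$

On the size of $k$: by a known bound (Š. Schwarz, 1970), which we quote without proof and do not use, the powers of an $n\times n$ Boolean matrix are periodic from exponent $(n-1)^2+1$ on. With it the proof also works for $k=(n-1)^2+1$. From below, Section 1 showed $k\ge n$ for $w=a^n$.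

## 5. The windows at the sites, and simple shifts

We begin the proof of Theorem A. **From here to the end, assume for contradiction that all the words $v|_tv'$ and $v'|_tv$, $t\in\mathbb Z$, contain $w$.** Then $v\neq v'$.

In the two-pattern example every switch creates $00$ or $11$, and which of the two depends on the place. With a single pattern, every switch creates the same word $w$. Occurrences of $w$ at neighboring switches overlap, so $w$ overlaps itself with very few mismatches. We exploit this until the picture is so rigid that counting letters gives a contradiction.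

**Sites.** Call $x$ a *site* if $v(x)\ne v'(x)$. By periodicity the sites form a two-sided infinite sequence $\cdots<d_k<d_{k+1}<\cdots$, $k\in\mathbb Z$, with $d_{k+R}=d_k+T$, where $R\ge1$ is the number of sites per period. Put
$$e_k=d_{k+1}-d_k\ge1,\qquad a_k=v(d_k),\qquad a'_k=v'(d_k).$$

**Windows.** For each $k$ choose an occurrence $W_k$ of $w$ in $v|_{d_k}v'$, at positions $[o_k,o_k+n-1]$, and an occurrence $W'_k$ of $w$ in $v'|_{d_k}v$, at positions $[o'_k,o'_k+n-1]$. We call them windows and identify a window with its interval of positions. The first position $o$ of a window $X$ is its offset, $X(x)$ is the letter that $X$ reads at $x$, and the *index* of $x$ in $X$ is $x-o+1$, so $X(x)=w_{x-o+1}$ if $x\in X$. We allow ourselves to speak of the index of a position outside the window; it is then outside $[1,n]$.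

There is no site strictly between $d_k$ and $d_{k+1}$, so $v|_{d_k}v'$ equals $v$ on $(-\infty,d_{k+1}-1]$ and $v'$ on $[d_k+1,\infty)$. Since $v$ and $v'$ avoid $w$, the window $W_k$ contains a position $\ge d_{k+1}$ and a position $\le d_k$. Being an interval,
$$W_k\supseteq[d_k,d_{k+1}],\qquad\text{and likewise}\quad W'_k\supseteq[d_k,d_{k+1}]. \tag{3}$$
Moreover
$$\begin{aligned}W_k(x)&=v(x)\ \ (x<d_{k+1}),& W_k(x)&=v'(x)\ \ (x>d_k),\\ W'_k(x)&=v'(x)\ \ (x<d_{k+1}),& W'_k(x)&=v(x)\ \ (x>d_k).\end{aligned}\tag{4}$$
From (4) we read off, on common domains: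

* (F1) For $j<k$, the windows $W_j$ and $W_k$ differ exactly at those of $d_{j+1},\dots,d_k$ that lie in both. The same holds for the primed windows.
* (F2) $W_k$ and $W'_k$ differ exactly at all sites lying in both.
* (F3) All windows agree at non-sites. At $d_k$, the windows $W_{k-1}$ and $W'_k$ read $a'_k$, and $W'_{k-1}$ and $W_k$ read $a_k$.

For (F1), note that at a site $x\le d_j$ both windows read $v$, at a site $x\ge d_{k+1}$ both read $v'$, and in between $W_j$ reads $v'$ and $W_k$ reads $v$. The assumptions are symmetric under $v\leftrightarrow v'$, which swaps $W_k$ with $W'_k$ and $a_k$ with $a'_k$.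

Let $q_k,b_k$ be the index of $d_k$ in $W_{k-1}$, $W_k$, and $q'_k,b'_k$ its index in $W'_{k-1}$, $W'_k$. Then
$$w_{q_k}=a'_k,\quad w_{b_k}=a_k,\quad w_{q'_k}=a_k,\quad w_{b'_k}=a'_k,\quad q_{k+1}=b_k+e_k,\quad q'_{k+1}=b'_k+e_k. \tag{5}$$
Put $\sigma_k=o_k-o_{k-1}=q_k-b_k$. It is nonzero, because $w_{q_k}\ne w_{b_k}$.

An illustration of one of the two families: $w=01$, $v$ constant $0$, $v'$ constant $1$. Every integer is a site; put $d_k=k$. Then $W_k=[k,k+1]$, $q_k=2$, $b_k=1$, $\sigma_k=1$, and $W_{k-1},W_k$ differ at $k$, their only common position. (The primed family does not exist here, in accordance with Theorem A.)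

**Definition (simple).** A number $\rho\in[1,n-1]$ is *simple with edge* $(p,p+\rho)$ if $p$ is the **only** $i\in[1,n-\rho]$ with $w_i\neq w_{i+\rho}$.

For $w=aab$, both $1$ and $2$ are simple, with edges $(2,3)$ and $(1,3)$. For $w=aba$, neither is: the shift $1$ has two mismatches, the shift $2$ has none.

By (F1), $W_{k-1}$ and $W_k$ differ exactly at $d_k$. At a common position the two indices differ by $|\sigma_k|$, and the common positions correspond to the $i\in[1,n-|\sigma_k|]$. So
$$|\sigma_k|\ \text{is simple with edge}\ (\min(b_k,q_k),\max(b_k,q_k)). \tag{6}$$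

**Lemma 1 (transport).** Let $\rho$ be simple with edge $(p,p+\rho)$, let $X,Y$ be windows with different offsets, and let $x,x+\rho$ be the positions with indices $p,p+\rho$ in $X$. If both positions lie in $Y$, then $X$ and $Y$ differ at $x$ or at $x+\rho$.

*Proof.* Suppose they agree at both. The index $p^*$ of $x$ in $Y$ differs from $p$, and $w_{p^*}=w_p\ne w_{p+\rho}=w_{p^*+\rho}$. This contradicts the uniqueness of $p$. $\square$

Lemma 1 is the main tool: we locate an edge in one window, show that it also lies in a second one, and use that by (F1) the two windows differ only at a few known places.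

## 6. As the switch moves right, the windows move right

We show $o_{k-1}<o_k$ for all $k$, that is, all $\sigma_k$ are positive. First, two consecutive backward shifts are impossible.

**Lemma 2.** $\sigma_k<0$ and $\sigma_{k+1}<0$ cannot both hold.

*Proof.* Suppose both hold, so $o_{k+1}<o_k<o_{k-1}$. By (6), $|\sigma_{k+1}|$ is simple with edge $(q_{k+1},b_{k+1})$. In $W_k$ this edge sits at the positions $d_{k+1}$ and $d_{k+1}+|\sigma_{k+1}|$. Both lie in $W_{k-1}$, which starts at $o_{k-1}\le d_{k-1}<d_{k+1}$ and ends after $W_k$ ends. But $W_{k-1},W_k$ differ only at $d_k<d_{k+1}$, contradicting Lemma 1. $\square$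

**Lemma 3.** $\sigma_k>0$ for all $k$. (By symmetry, also $o'_k>o'_{k-1}$ for all $k$.)

*Proof.* Suppose $\sigma_k<0$. By Lemma 2 both neighbors $\sigma_{k-1},\sigma_{k+1}$ are positive. We study four consecutive windows. Steps 1–5 find their order from left to right, namely $W_k,W_{k-2},W_{k+1},W_{k-1}$, with a quantitative gap in the middle. Then $W_{k-2}$ and $W_k$ give a period of a long prefix of $w$, $W_{k-1}$ and $W_{k+1}$ give a period of a long suffix, and the two overlap enough to apply the Fine–Wilf theorem.

**Set-up.** The aim is to collect all data in short notation. Translate so that $d_k=0$, and put $d_{k-1}=-e$, $d_{k+1}=f$ with $e,f\ge1$. Let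
$$A=W_{k-2},\quad B=W_{k-1},\quad C=W_k,\quad D=W_{k+1},$$
and let $\alpha,q,b,\beta$ be the index of position $0$ in $A,B,C,D$ ($\alpha,\beta$ may a priori fall outside $[1,n]$). Position $x$ has index $x+\alpha$ in $A$, $x+q$ in $B$, $x+b$ in $C$, $x+\beta$ in $D$. A larger index of $0$ means a window further to the left. Write
$$c=v(-e),\ c'=v'(-e),\qquad g=v(0),\ g'=v'(0),\qquad h=v(f),\ h'=v'(f),$$
so $c\ne c'$, $g\ne g'$, $h\ne h'$. Put
$$\tau=-\sigma_k=b-q>0,\qquad t_1=\sigma_{k-1}=\alpha-q>0,\qquad t_2=\sigma_{k+1}=b-\beta>0 .$$
By (3), $-e,0\in B$ and $0,f\in C$, so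
$$q\ge e+1,\qquad b+f\le n. \tag{7}$$
Since $q<b$, also $f\in B$ and $-e\in C$. Again by (3), $-e\in A$ and $f\in D$.

By (4), $A$ reads $v$ left of $-e$ and $v'$ right of $d_{k-2}$; $B$ reads $v$ left of $0$ and $v'$ right of $-e$; $C$ reads $v$ left of $f$ and $v'$ right of $0$; $D$ reads $v$ left of $d_{k+2}$ and $v'$ right of $f$. In particular all four windows read $v$ to the left of $-e$ and $v'$ to the right of $f$. By (F1), $A,B$ differ only at $-e$; $B,C$ only at $0$; $C,D$ only at $f$; $A,C$ only at $-e$ and possibly $0$; $B,D$ only at $f$ and possibly $0$. Reading letters,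
$$w_{\alpha-e}=c',\quad w_{q-e}=w_{b-e}=c,\quad w_q=g',\quad w_b=g,\quad w_{b+f}=h',\quad w_{\beta+f}=h, \tag{8}$$
and by (6) the numbers $t_1,\tau,t_2$ are simple with edges $(q-e,\alpha-e)$, $(q,b)$, $(\beta+f,b+f)$, respectively.

**Step 1: $\alpha-e\le\tau$ or $\alpha-e=b$.** This limits how far left $A$ can be. Suppose $\alpha-e>\tau$. Position $-e-\tau$ lies in $A$ (index $\alpha-e-\tau\ge1$) and in $C$ (index $b-e-\tau=q-e\ge1$), and both read $v$ there. So $w_{\alpha-e-\tau}=w_{q-e}=c\ne c'=w_{\alpha-e}$. Uniqueness for $\tau$ gives $\alpha-e-\tau=q$, i.e. $\alpha-e=b$.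

**Step 2: $\beta+f>n-\tau$ or $\beta+f=q$.** This is the mirror statement for $D$. Suppose $\beta+f+\tau\le n$. Position $f+\tau$ lies in $D$ (index $\beta+f+\tau$) and in $B$ (index $q+f+\tau=b+f\le n$), and both read $v'$ there. So $w_{\beta+f+\tau}=w_{b+f}=h'\ne h=w_{\beta+f}$, and uniqueness for $\tau$ gives $\beta+f=q$.

**Step 3: $\alpha-e\ne b$.** This removes the exceptional case of Step 1. Suppose $\alpha-e=b$. Then $c'=w_{\alpha-e}=w_b=g$. Since $\alpha=b+e$, index $i$ in $C$ and index $i+e$ in $A$ are at the same position. As $A,C$ differ at most at $-e$ and $0$, the relation $w_i\neq w_{i+e}$ implies $i\in\{b-e,b\}$.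

Suppose first $\beta-e\ge1$. Then $-e,0\in D$, because $\beta<b\le n$, and $D$ reads $v$ there. So $w_{\beta-e}=c\ne c'=g=w_\beta$, and hence $\beta-e\in\{b-e,b\}$, which is impossible as $\beta<b$. So $\beta\le e$.

If $\beta+f>n-\tau$, then $\beta+f>b+f-\tau=q+f$ by (7), so $\beta>q>e$, a contradiction. Hence $\beta+f=q$ by Step 2. Now $t_1=\alpha-q=\tau+e$ has edge $(q-e,b)$, and $t_2=b-\beta=\tau+f$ has edge $(q,b+f)$. In $D$, the indices $q-e$ and $b$ are at positions $q-e-\beta=f-e$ and $b-\beta=\tau+f$. Both positions lie in $B$: their indices there are $q+f-e\ge1$ and $\tau+f+q=b+f\le n$. The offsets of $B,D$ differ, as $\beta=q-f\ne q$. By Lemma 1, applied to the simple number $t_1$, the windows $B,D$ differ at $f-e$ or $\tau+f$. They differ at most at $0$ and $f$, and $\tau+f>f>0$, so $f-e\in\{0,f\}$. As $e\ge1$, this means $e=f$. Then $t_1=t_2$ has the two different edges $(q-e,b)$ and $(q,b+f)$, a contradiction.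

So $\alpha-e\le\tau$ by Step 1, and with $e<q$ we get
$$\alpha\le\tau+e<\tau+q=b. \tag{9}$$

**Step 4: $\beta+f\ne q$.** This removes the exceptional case of Step 2. Suppose $\beta+f=q$. Then $h=w_{\beta+f}=w_q=g'$. Index $i$ in $D$ and index $i+f$ in $B$ are at the same position, and $B,D$ differ at most at $0$ and $f$. So $w_i\ne w_{i+f}$ implies $i\in\{\beta,\beta+f\}=\{\beta,q\}$. Since $q<\alpha<b$, we have $\alpha\ge1$ and $\alpha+f<b+f\le n$, so $0,f\in A$, where $A$ reads $v'$. Hence $w_\alpha=g'$ and $w_{\alpha+f}=h'\ne h=g'$, so $\alpha\in\{\beta,q\}$. But $\alpha>q>\beta$, a contradiction.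

So Step 2 gives $\beta+f>n-\tau\ge b+f-\tau=q+f$, i.e. $\beta>q$. Together with (9),
$$p_1:=b-\alpha\ge1,\qquad p_2:=\beta-q\ge1 .$$

**Step 5: $\omega:=\alpha-\beta\ge e+f$.** This is the quantitative gap between $A$ and $D$. Suppose $\omega<e+f$. The edge $(q-e,\alpha-e)$ of $t_1$ sits in $D$ at the positions $q-e-\beta$ and $\omega-e$. In $C$ these have indices $q-e-\beta+b=q-e+t_2\ge1$ and $b+\omega-e<b+f\le n$, so both lie in $C$. The windows $C,D$ have different offsets and differ only at $f$. But $q-e-\beta<0<f$ and $\omega-e<f$. This contradicts Lemma 1.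

**Step 6: two periods of $w$.** The aim is to show that $A,C$ and $B,D$ force periods. By Step 5,
$$p_1+p_2=\tau-\omega\le\tau-e-f .$$
If $1\le i$ and $i+p_1\le b-e-1$, then index $i$ in $A$ and index $i+p_1$ in $C$ are both at position $i-\alpha\le-e-1$, where both windows read $v$. So $w_1\cdots w_{b-e-1}$ has period $p_1$. If $i\ge q+f+1$ and $i+p_2\le n$, then index $i$ in $B$ and index $i+p_2$ in $D$ are both at position $i-q\ge f+1$, where both read $v'$. So $w_{q+f+1}\cdots w_n$ has period $p_2$.

**Step 7: one common period on the overlap.** The two ranges of indices have the common interval $I=[q+f+1,b-e-1]$, of length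
$$|I|=\tau-e-f-1\ge p_1+p_2-1\ge1 .$$
Recall the Fine–Wilf theorem: a word of length at least $p_1+p_2-\gcd(p_1,p_2)$ with periods $p_1$ and $p_2$ has period $\gcd(p_1,p_2)$. So $w$ restricted to $I$ has period $r=\gcd(p_1,p_2)$. Note that $|I|\ge p_1+p_2-1\ge\max(p_1,p_2)\ge r$.

**Step 8: the period $r$ spreads to all of $w$, a contradiction.** Since $|I|\ge p_1$, every $i\in[1,b-e-1]$ is congruent modulo $p_1$ to some $i^*\in I$, and $w_i=w_{i^*}$ by the period $p_1$. If $i,i+r\in[1,b-e-1]$, then $i^*\equiv(i+r)^*\pmod r$ because $r\mid p_1$, so $w_i=w_{i^*}=w_{(i+r)^*}=w_{i+r}$. Hence $w_1\cdots w_{b-e-1}$ has period $r$. In the same way, with $p_2$ in place of $p_1$, the word $w_{q+f+1}\cdots w_n$ has period $r$. Now let $i,i+r\in[1,n]$. If $i+r\le b-e-1$, both lie in $[1,b-e-1]$. Otherwise $i\ge b-e-r\ge b-e-|I|=q+f+1$, and both lie in $[q+f+1,n]$. So $w$ has period $r$, hence period $p_1$. But $w_{\alpha-e}=c'\ne c=w_{b-e}=w_{\alpha-e+p_1}$ by (8), a contradiction. $\square$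

## 7. Every window contains exactly two sites

Now the windows of each family move to the right. This makes them short in terms of sites.

**Lemma 4.** $W_k$ contains no sites except $d_k,d_{k+1}$. The same holds for $W'_k$.

*Proof.* By Lemma 3, $o_{k-1}<o_k<o_{k+1}$ for all $k$. Windows are intervals, so it suffices to show, for all $k$, that (i) $d_{k+1}\notin W_{k-1}$ and (ii) $d_k\notin W_{k+1}$. The primed case follows by symmetry. Since $\sigma_k>0$, the edge in (6) is now $(b_k,q_k)$.

**Part (i): no site too far right.** Suppose $d_{k+1}\in W_{k-1}$. The edge $(b_{k+1},q_{k+1})$ of $\sigma_{k+1}$ sits in $W_k$ at $d_{k+1}-\sigma_{k+1}\ge o_k>o_{k-1}$ and $d_{k+1}$. Both positions lie in $W_{k-1}$. As $W_{k-1},W_k$ differ only at $d_k$, Lemma 1 gives $d_{k+1}-\sigma_{k+1}=d_k$. So $\sigma_{k+1}=e_k$, then $b_{k+1}=q_{k+1}-e_k=b_k$ by (5), and $a_{k+1}=a_k$. Now read $W'_k$ at $d_k$ and $d_{k+1}$: by (5),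
$$w_{b'_k}=a'_k\ne a_k=a_{k+1}=w_{q'_{k+1}}=w_{b'_k+e_k}.$$
By uniqueness for the simple number $e_k=\sigma_{k+1}$ we get $b'_k=b_{k+1}=b_k$. So $a'_k=w_{b'_k}=w_{b_k}=a_k$, a contradiction.

**Part (ii): no site too far left.** Suppose $d_k\in W_{k+1}$. The edge $(b_k,q_k)$ of $\sigma_k$ sits in $W_k$ at $d_k$ and $d_k+\sigma_k$. Both positions lie in $W_{k+1}$, which ends after $W_k$. As $W_k,W_{k+1}$ differ only at $d_{k+1}$, Lemma 1 gives $d_k+\sigma_k=d_{k+1}$. So $\sigma_k=e_k$, then $q_k=b_k+e_k=q_{k+1}$, and $a'_k=a'_{k+1}$. In $W'_k$ we read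
$$w_{b'_k}=a'_k=a'_{k+1}\ne a_{k+1}=w_{b'_k+e_k}.$$
By uniqueness for $e_k=\sigma_k$ we get $b'_k=b_k$ and $a'_k=a_k$, a contradiction. $\square$

## 8. The offset difference $o_k-o'_k$ changes sign at each site

So far the two families were treated separately. Now we compare them at one site, where four windows meet: $W_{k-1},W'_{k-1}$ from the left and $W_k,W'_k$ from the right.

**Lemma 5.** $q_k-q'_k=b'_k-b_k$ for all $k$. Equivalently, $\Delta_k:=o_k-o'_k$ satisfies $\Delta_k=-\Delta_{k-1}$.

*Proof.* The two forms are equivalent because $q_k-q'_k=o'_{k-1}-o_{k-1}=-\Delta_{k-1}$ and $b'_k-b_k=o_k-o'_k=\Delta_k$. Drop the index $k$: $d=d_k$, $a=a_k$, $a'=a'_k$, $e_-=e_{k-1}$, $e_+=e_k$. By (5), $w_q=w_{b'}=a'$ and $w_b=w_{q'}=a$, so $b\ne b'$ and $q\ne q'$. The claim is invariant under $v\leftrightarrow v'$, so we may assume $b<b'$.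

**Step 1: ranges.** The aim is to record where the four windows reach. By (3) and Lemma 4, $W_{k-1},W'_{k-1}$ contain $d-e_-$ and $d$ but not $d+e_+$, and $W_k,W'_k$ contain $d$ and $d+e_+$ but not $d-e_-$. Thus
$$q,q'\ge e_-+1,\qquad n-q,\ n-q'\le e_+-1,\qquad b,b'\le e_-,\qquad n-b,\ n-b'\ge e_+. \tag{10}$$
For $x\in(d-e_-,d+e_+)\setminus\{d\}$, which is not a site, let $\gamma(x)=v(x)=v'(x)$. Any window containing such an $x$ reads $\gamma(x)$ there.

**Step 2: what $W_k$ and $W'_k$ say.** Put $y=b'-b\ge1$ and $H=w_{b+1}\cdots w_{b'-1}$. Note that $y\le b'-1\le e_--1$.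

1. Reading $W'_k$, in which $d$ has index $b'$: $\gamma(d-y)\cdots\gamma(d-1)=w_b\cdots w_{b'-1}=aH$.
2. Reading $W_k$: $\gamma(d+i)=w_{b+i}$ for $1\le i<e_+$. In particular, if $y<e_+$ then $\gamma(d+1)\cdots\gamma(d+y)=w_{b+1}\cdots w_{b'}=Ha'$.
3. $\gamma$ has period $y$ on $(d,d+e_+)$: if $i\ge1$ and $i+y<e_+$, then $\gamma(d+i)=w_{b'+i}$ via $W'_k$, and $\gamma(d+i+y)=w_{b+y+i}=w_{b'+i}$ via $W_k$.

**Step 3: what $W_{k-1}$ and $W'_{k-1}$ say.** Put $q_-=\min(q,q')$, $q_+=\max(q,q')$, $z=q_+-q_-\ge1$, $K=w_{q_-+1}\cdots w_{q_+-1}$, $c=w_{q_-}$, $c'=w_{q_+}$. So $\{c,c'\}=\{a,a'\}$, and $c\ne c'$. Let $\Pi$ (respectively $S$) be the one of $W_{k-1},W'_{k-1}$ in which $d$ has index $q_+$ (respectively $q_-$).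

4. In $\Pi$, the word $cK$ is read at positions $d-z,\dots,d-1$. (We do not know yet that these positions are to the right of $d-e_-$.)
5. By (10), $z\le n-q_-\le e_+-1$. Reading $S$: $\gamma(d+1)\cdots\gamma(d+z)=w_{q_-+1}\cdots w_{q_+}=Kc'$.
6. $\gamma$ has period $z$ on $(d-e_-,d)$: if $i\ge1$ and $i+z<e_-$, then $\gamma(d-i)=w_{q_--i}$ via $S$, and $\gamma(d-i-z)=w_{q_+-i-z}=w_{q_--i}$ via $\Pi$.

Below we use that in a word of period $p$ any two factors of length $p$ contain each letter the same number of times: moving such a factor one place to the right removes a letter and adds the same letter.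

**Step 4: $y<z$ is impossible.** Suppose $y<z$. Then $y<e_+$ by 5. Also by 5, $K=\gamma(d+1)\cdots\gamma(d+z-1)$. It has length $z-1\ge y$ and, by 3, period $y$. Its first $y$ letters are $Ha'$ by 2. Its last $y$ letters are read in $\Pi$ at $d-y,\dots,d-1$ by 4. Since $y\le e_--1$, they are $\gamma(d-y)\cdots\gamma(d-1)=aH$ by 1. But $Ha'$ and $aH$ contain different numbers of letters $a$, a contradiction.

**Step 5: $z<y$ is impossible.** Suppose $z<y$. Then $z<e_-$. By 1, $H=\gamma(d-y+1)\cdots\gamma(d-1)$. It has length $y-1\ge z$ and, by 6, period $z$. Its last $z$ letters are $\gamma(d-z)\cdots\gamma(d-1)=cK$ by 4. Its first $z$ letters are $w_{b+1}\cdots w_{b+z}=\gamma(d+1)\cdots\gamma(d+z)=Kc'$ by 2 and 5. But $cK$ and $Kc'$ contain different numbers of letters $c$, a contradiction.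

**Step 6: the sign.** So $z=y$, and it remains to see which of $q,q'$ is larger. By 1 and 4, $aH=\gamma(d-y)\cdots\gamma(d-1)=cK$. So $w_{q_-}=c=a$. Since $w_q=a'\ne a$, we have $q_-=q'$. Hence $q-q'=z=y=b'-b$. $\square$

## 9. Interleaving $v$ and $v'$, and counting one letter

*End of the proof of Theorem A.*

**Step 1: choose windows with constant offset difference.** The sign change in Lemma 5 is undone by alternating between the two families. Let $X_k=W_k$, $Y_k=W'_k$ for even $k$, and $X_k=W'_k$, $Y_k=W_k$ for odd $k$. By Lemma 5, $\Delta_k=(-1)^k\Delta_0$. Writing $o(X)$ for the offset of $X$, we get $o(X_k)-o(Y_k)=\Delta_0$ for all $k$. Moreover $\Delta_0\ne0$, since $W_0,W'_0$ both contain $d_0$ and differ there. Exchanging $v,v'$ changes the sign of $\Delta_0$, so we may assume $\delta:=\Delta_0>0$.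

**Step 2: two words covered by occurrences of $w$.** The aim is to build words of which the $X_k$ and the $Y_k$ are occurrences. Let $u$ equal $v$ at the even-indexed sites, $v'$ at the odd-indexed sites, and $v=v'$ elsewhere. Let $\bar u$ be the same with $v,v'$ exchanged. For even $k$, $X_k=W_k$ reads $v$ at $d_k$ and $v'$ at $d_{k+1}$; for odd $k$, $X_k=W'_k$ reads $v'$ at $d_k$ and $v$ at $d_{k+1}$. By Lemma 4 there are no other sites in $X_k$. So each $X_k$ is an occurrence of $w$ in $u$. In the same way each $Y_k$ is an occurrence of $w$ in $\bar u$.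

**Step 3: $\bar u$ is a translate of $u$.** Since $X_k\supseteq[d_k,d_{k+1}]$, the $X_k$ cover $\mathbb Z$. If $x\in X_k$ has index $i$, then $x-\delta$ has index $i$ in $Y_k$, so $\bar u(x-\delta)=w_i=u(x)$. This holds for every $x\in\mathbb Z$.

**Step 4: at every site $u$ reads one and the same letter.** The windows $X_k$ and $Y_k$ both contain $d_k$, so $\delta\le n-1$. Index $i$ in $X_k$ and index $i+\delta$ in $Y_k$ are at the same position, and the common positions correspond to $i\in[1,n-\delta]$. By (F2) and Lemma 4, $X_k$ and $Y_k$ differ exactly at $d_k$ and $d_{k+1}$. So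
$$\{i\in[1,n-\delta]:w_i\ne w_{i+\delta}\}=\{i_1<i_2\}$$
consists exactly of the indices of $d_k$ and $d_{k+1}$ in $X_k$. The left-hand side depends only on $w$ and $\delta$, not on $k$. So for **every** $k$ the site $d_k$ has index $i_1$ in $X_k$, and hence
$$u(d_k)=w_{i_1},\qquad \bar u(d_k)=w_{i_1+\delta}\ne w_{i_1}\qquad\text{for all }k .$$

**Step 5: count.** Both $u$ and $\bar u$ have period $2T$, since $d_{k+2R}=d_k+2T$ and the parity of $k$ is kept. They agree off the sites. So in a block of $2T$ consecutive positions, which contains $2R$ sites, $u$ contains exactly $2R>0$ more letters $w_{i_1}$ than $\bar u$. But $\bar u$ is a translate of $u$ and both have period $2T$, so these two numbers are equal. This contradiction proves Theorem A, and with Section 4 it proves Theorems B and C. $\blacksquare$
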